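# Covering the edges of a random graph by cliques: why the counting bound is not sharp

## Two lower bounds for the clique cover number of $G(n,p)$

Throughout, $\lg=\log_2$. The number $\theta_1(G)$ is the least number of cliques of $G$ needed to cover all edges of $G$. In $G(n,p)$ each of the $\binom n2$ possible edges on $n$ labeled vertices is present independently with probability $p$, and "almost every graph" means: with probability tending to $1$ as $n\to\infty$ in $G(n,1/2)$. Put
$$h(p)=p\lg\tfrac1p+(1-p)\lg\tfrac1{1-p}.$$

**Theorem 1.** For almost every graph $G$ on $n$ vertices,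
$$\theta_1(G)\ \ge\ \Big(1+\frac1{2500}\Big)\Big(\frac n{2\lg n}\Big)^2 .$$

**Theorem 2.** For every fixed $p\in(0,1)$ there is $\varepsilon(p)>0$ such that with probability tending to $1$
$$\theta_1(G(n,p))\ \ge\ (1+\varepsilon(p))\;\frac{h(p)\lg(1/p)}4\cdot\frac{n^2}{(\lg n)^2}.$$

What is the point of the odd-looking constant $1+\frac1{2500}$? The paper "Clique Coverings of the Edges of a Random Graph" is the source of the following problem. It is known that for almost every graph
$$\theta_1(G)\ge(1-o(1))\Big(\frac n{2\lg n}\Big)^2\qquad\text{and}\qquad \theta_1(G)=O\Big(\frac{n^2\ln\ln n}{(\ln n)^2}\Big),$$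
and the conjecture was that the lower bound is optimal, that is, $\theta_1(G)\le(1+o(1))(n/(2\lg n))^2$ for almost every graph. If this held, then with probability tending to $1$ both it and the inequality of Theorem 1 would be true, which is impossible for large $n$. So **the conjecture is false**: the constant $\frac14$ must be replaced by something strictly larger.

Theorem 2 says that the same happens at every fixed density. The constant $h(p)\lg(1/p)/4$ is what an entropy-counting argument gives, as we shall see; for $p=\frac12$ it is $\frac14$. So Theorem 2 also disproves the conjecture, but with no explicit $\varepsilon$. Theorem 1 is a quantitative version at $p=\frac12$. The value $\frac1{2500}$ is not optimized, and neither theorem determines the right constant or shows that one exists. The order of magnitude is not in question: Frieze and Reed (*Covering the edges of a random graph by cliques*, Combinatorica 15 (1995) 489–497) proved $\theta_1(G(n,p))=O(n^2/(\ln n)^2)$ with high probability for constant $p$. That result is not used below.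

## Clique covers, intersection representations, small graphs

A clique is a set of pairwise adjacent vertices (the empty set and single vertices count, though they cover nothing). A clique cover is a list of cliques such that each edge lies inside at least one of them.

By a theorem of Erdős, Goodman and Pósa, $\theta_1(G)$ is also the intersection number: the least $k$ such that $G$ is the intersection graph of a family of subsets of a $k$-element set. The dictionary is short. From cliques $C_1,\dots,C_k$, assign to the vertex $v$ the set $\{j:v\in C_j\}$; two vertices get intersecting sets exactly when they are adjacent. Conversely the vertices whose set contains $j$ form a clique.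

Some cases by hand:

* $\theta_1(K_n)=1$ for $n\ge2$. A triangle-free graph has only edges to cover with, so $\theta_1$ is its number of edges; for example $\theta_1(C_5)=5$.
* $K_4$ with the edge $ad$ removed has $\theta_1=2$: the cliques $\{a,b,c\},\{b,c,d\}$ cover, and one clique cannot. The sets are $a\mapsto\{1\}$, $b,c\mapsto\{1,2\}$, $d\mapsto\{2\}$, and indeed only $a,d$ are disjoint. Note that the edge $bc$ is covered twice.
* On three vertices $\theta_1$ equals the number of edges, except that the triangle has $\theta_1=1$. So for $G(3,\frac12)$ the mean is $\frac18(0+3\cdot1+3\cdot2+1)=\frac{10}8$.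

For large $n$, two effects compete: big cliques save, but they cannot avoid overlapping. In the $K_4$ example $3+3=6$ pairs were spent on $5$ edges. The whole lecture is about how much overlap is forced.

## Counting lists gives $(n/(2\lg n))^2$

Take $p=\frac12$, $L=\lg n$, $N=\binom n2$, $T=\lceil 2L\rceil$ and $M=\binom T2=2L^2+O(L)$. With probability tending to $1$ no clique has more than $T$ vertices (checked below).

**Counting edges.** A clique covers at most $M$ edges and there are about $N/2$ of them, so a cover has at least $(1-o(1))\frac{n^2/4}{2L^2}=(1-o(1))\frac{n^2}{8L^2}$ cliques.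

**Counting bits.** A cover determines $G$: the edge set is the union of the pairs inside the cliques. There are at most $(n+1)^T$ sets of size at most $T$, hence at most $(n+1)^{TK}$ lists of $K$ such sets. Each graph has probability $2^{-N}$, so
$$P\big(\omega(G)\le T,\ \theta_1(G)\le K\big)\le 2^{\,TK\lg(n+1)-N}.$$
If $K\le(1-\varepsilon)\frac{n^2}{4L^2}$, then $TK\lg(n+1)\le(1-\varepsilon+o(1))\frac{n^2}2$, and the probability tends to $0$. This is the lower bound $(1-o(1))(n/(2L))^2$, twice as good as counting edges.

The factor of two is informative. When $K=n^2/(4L^2)$, the total number of pairs in $K$ cliques of size $T$ is $KM\approx N$, twice the number of edges. So a cover of the conjectured size has just enough bits and covers each edge twice on average.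

## Uniform independent cliques would cover a fraction $1-1/e$

Suppose $K\approx n^2/(4L^2)$ cliques suffice. Then the counting is tight: put in random order, the list must look, in entropy, like $K$ independent uniform $T$-sets. For truly uniform independent $T$-sets, a fixed pair lies in one of them with probability $M/N$, so it is covered with probability $1-(1-M/N)^K\to1-e^{-1}\approx0.632$. But $G$ has edge density $\frac12$. This seems to be a contradiction already.

It is not a proof, and here is where it breaks. Tight counting only says that the list has entropy at least $(1-o(1))$ times that of uniform independent $T$-sets: we may lose $o(n^2)$ bits in all, or $o(L^2)$ bits per clique. Losses of that size do not force the uniform picture. Let $F$ be a set of $\lceil n/2\rceil$ vertices and let $C$ be a uniform $T$-subset of $F$. The number of choices drops by the factor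
$$\prod_{j<T}\frac{\lceil n/2\rceil-j}{n-j}=2^{-T+o(1)},$$
so $C$ loses only $T+o(1)=O(L)$ bits. Yet $C\subseteq F$ has probability $1$ under this law and $2^{-T+o(1)}$ under the uniform one, so the two laws are almost mutually singular. A list of $K$ independent such sets has lost only $O(KL)=O(n^2/L)=o(n^2)$ bits, and it never covers a pair outside $F$. The number of bits in the list, by itself, says nothing about the density of what is covered.

## New pairs against collisions: what survives

Two weaker statements do survive, and they contradict each other. Let $C_1,C_2,\dots,C_K$ be the cover in random order, let $W_i$ be the set of pairs covered by the first $i$ cliques, and let $y_i$ be the expected number of pairs of $C_i$ not in $W_{i-1}$, divided by $M$. Here is the plan for $p=\frac12$, where $KM\approx N$.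

First, *new cliques are at least half new*. All but a tiny proportion of the $T$-sets have edge density about $\frac12$ in $G$. A clique of the cover is of course not such a set at the end, but when we know only $W_{i-1}\subseteq E(G)$, a set $C_i$ with much more than half its pairs in $W_{i-1}$ would have to come from that tiny proportion, which costs $\Theta(L^2)$ bits. So $y_i\ge\frac12-o(1)$.

Second, the average of the $y_i$ is forced: $\sum_i y_iM=E\,e(G)\approx N/2\approx KM/2$. So the average is $\frac12$, and as $y_i$ is nonincreasing, $y_i\approx\frac12$ for all $i$ away from the ends. New pairs appear at a constant rate.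

Third, *collisions push $y_i$ down*. The drop of $y_iM$ from $i$ to $i+1$ is exactly the expected number of pairs outside $W_{i-1}$ shared by $C_i$ and $C_{i+1}$. If $C_i,C_{i+1}$ were independent given the past, then by Cauchy–Schwarz this would be at least $(y_iM)^2/N$, whatever their common law is: non-uniformity, as in the example with $F$, only makes collisions more likely. Summing over $\Theta(K)$ indices gives a drop of order $KM^2/N\approx M$, a constant drop in $y$. Contradiction.

The missing point is independence. Losing $o(L^2)$ bits per clique does not make $C_i,C_{i+1}$ independent in any useful sense, if we look at one $i$. The remedy is that the random order makes the sequence exchangeable, so that the mutual information of $C_i$ and $C_{i+1}$ given the past is $h_i-h_{i+1}$, where $h_i$ is the entropy of $C_i$ given the past. This *telescopes*: summed over all $i$ in a range of length $\Theta(K)$ it is $o(L^2)$, whereas the expected number of collisions summed over the range is $\Theta(L^2)$. So dependence is too small, in total, to avoid the collisions.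

The comparison must be made with care, since a collision at one $i$ has probability only of order $L^4/n^2$. Pinsker's inequality would bound the sum of $|q_i-r_i|$ (collision probabilities, true and independent) by $\sqrt{K\cdot o(L^2)}=o(n)$, which is useless against $L^2$. We shall use the inequality $\mathrm{kl}(q\|r)\ge(\sqrt q-\sqrt r)^2$, which is strong for small probabilities.

## Entropy and divergence: the facts used

All random variables take finitely many values; $H$ is in bits.

* $H(X)\le\lg(\text{number of values})$. If every value has probability at most $2^{-a}$, then $H(X)\ge a$.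
* Chain rule: $H(X_1,\dots,X_k)=\sum_iH(X_i\mid X_1,\dots,X_{i-1})$. A function of $X$ has entropy at most $H(X)$. If $F$ is a function of $X$, then $H(X)=H(F)+H(X\mid F)$. Conditioning on more does not increase entropy.
* $I(X;X'\mid S)=H(X'\mid S)-H(X'\mid S,X)$ is the average over the values of $S$ of the divergence $D(P\|Q)=\sum P\lg(P/Q)$, where $P$ is the conditional joint law of $(X,X')$ and $Q$ is the product of its marginals.
* Data processing: for an event $A$, $\ln2\cdot D(P\|Q)\ge\mathrm{kl}(P(A)\|Q(A))$, where $\mathrm{kl}(q\|r)=q\ln\frac qr+(1-q)\ln\frac{1-q}{1-r}$.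

We also use the inequalities of Markov, Chebyshev, Cauchy–Schwarz, Minkowski and Hoeffding (for a sum $\Sigma$ of $k$ independent variables in $[0,1]$, $P(\Sigma-E\Sigma\ge x)\le e^{-2x^2/k}$ for $x\ge0$), and, for Theorem 2, dominated convergence and Helly's selection theorem: a sequence of nonincreasing functions $(0,1]\to[0,1]$ has a subsequence converging pointwise to a nonincreasing function.

## Typical graphs and a shuffled cover

From here $p\in(0,1)$ is fixed, with
$$N=\tbinom n2,\quad L=\lg n,\quad \ell=\lg\tfrac1p,\quad T=\lceil2L/\ell\rceil,\quad M=\tbinom T2=(2/\ell^2+o(1))L^2 .$$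
For a vertex set $B$, write $B^2$ for its set of pairs, so that $B^2\cap C^2=(B\cap C)^2$.

**Step 1. The typical event $\mathcal T_n$.** This step isolates the only properties of $G(n,p)$ that we use. Let $\mathcal T_n$ be the event that $G=G(n,p)$ satisfies:

* (T1) $\omega(G)\le T$;
* (T2) $|e(G)-pN|\le n^{3/2}$;
* (T3) for all $2\le b\le T$ and all integers $m\le M$ with $x:=m-p\binom b2\ge0$, at most $n^{b+1}e^{-2x^2/M}$ of the $b$-sets $B$ have $e_G(B)\ge m$.

We check that $P(\mathcal T_n)\to1$. For (T1): $p^{T/2}=2^{-\ell T/2}\le 2^{-L}=1/n$, so the expected number of cliques of size $T+1$ is at most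
$$\frac{n^{T+1}}{(T+1)!}\,p^{(T+1)T/2}=\frac{(np^{T/2})^{T+1}}{(T+1)!}\le\frac1{(T+1)!}\to0 .$$
For (T2): $e(G)$ has variance at most $N/4\le n^2$, so by Chebyshev the failure probability is at most $n^2/n^3$. For (T3): fix $b$ and $m$. By Hoeffding with $k=\binom b2\le M$, a fixed $b$-set has $e_G(B)\ge m$ with probability at most $e^{-2x^2/M}$, so the expected number of such sets is at most $n^be^{-2x^2/M}$. By Markov the number exceeds $n$ times this with probability at most $1/n$. There are $O(TM)=O(L^3)=o(n)$ choices of $(b,m)$, so a union bound finishes.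

**Step 2. The standing assumption.** Both theorems are proved by contradiction, and this step fixes what is to be contradicted.

**(SA)** $n$ runs through an infinite set; $K=K_n=\Theta(n^2/L^2)$; and $P(\mathcal T_n\cap\{\theta_1(G)\le K\})\ge\eta_n$ with $\lg(1/\eta_n)=o(n^2)$.

So we allow the probability of a small cover to be tiny, as long as it is $2^{-o(n^2)}$; in return, refuting (SA) bounds this probability by $2^{-cn^2}$. All $o(\cdot)$ and $O(\cdot)$ below are as $n\to\infty$ in this set, uniformly in the index $i$. **From here until the end of the lemmas we assume (SA).**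

**Step 3. The conditioned graph has almost full entropy.** Let $G^*$ be $G(n,p)$ conditioned on $\mathcal T_n\cap\{\theta_1\le K\}$. A graph with $e$ edges has probability $2^{-e\lg\frac1p-(N-e)\lg\frac1{1-p}}$ in $G(n,p)$, which by (T2) is at most $2^{-h(p)N+O(n^{3/2})}$ for graphs in our event. After conditioning, each has probability at most $2^{-h(p)N+O(n^{3/2})}/\eta_n$. Hence
$$H(G^*)\ge h(p)N-O(n^{3/2})-\lg(1/\eta_n)=h(p)N-o(N).\tag{1}$$

**Step 4. The shuffled cover.** This step turns the cover into an exchangeable sequence. For each graph in the event fix a list of $K$ cliques covering its edges, repetitions and the empty set allowed. Let $C_1,\dots,C_K$ be the list of $G^*$ put in a uniformly random order, the permutation being independent of $G^*$. The sequence is exchangeable: permuting the indices does not change its joint law. (It is far from independent: given $G^*$, the list is sampled without replacement.) Define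
$$t_i=|C_i|\le T,\quad S_i=(C_1,\dots,C_i),\quad W_i=\bigcup_{j\le i}C_j^2\subseteq E(G^*),$$
$$h_i=H(C_i\mid S_{i-1}),\quad D_i=TL-h_i,\quad \delta_i=D_i/L^2,\quad Y_i=E\,|C_i^2\setminus W_{i-1}| .$$
The bound $t_i\le T$ is (T1). We call $D_i$ the deficit: it compares $C_i$ with the crude maximum of $TL$ bits. For scale: a uniform $T$-set has entropy $\lg\binom nT\ge T\lg(n/T)$, hence deficit at most $T\lg T=O(L\lg L)$ and $\delta=o(1)$. If half of the $T$ vertices are prescribed, the deficit is at least $TL/2$ and $\delta\ge1/\ell$.

A toy example of the other quantities: let $G^*$ always be $K_4$ minus the edge $ad$, with the list $\{a,b,c\},\{b,c,d\}$. Then $Y_1=3$ and $Y_2=2$ in either order, with $Y_1+Y_2=5$ the number of edges; $h_1=1$ bit and $h_2=0$.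

**Step 5. Monotonicity and totals.** By exchangeability $(S_{i-1},C_{i+1})$ and $(S_{i-1},C_i)$ have the same law. Hence
$$h_{i+1}=H(C_{i+1}\mid S_i)\le H(C_{i+1}\mid S_{i-1})=h_i,\qquad Y_{i+1}\le E|C_{i+1}^2\setminus W_{i-1}|=Y_i ,$$
so $h_i$ and $Y_i$ are nonincreasing and $\delta_i$ is nondecreasing in $i$. Since the cliques cover, $E(G^*)=W_K$; thus the list determines $G^*$, and with (T2)
$$\sum_{i}h_i=H(C_1,\dots,C_K)\ge H(G^*),\qquad\sum_iY_i=E\,e(G^*)=(p+o(1))N.\tag{2}$$

**Step 6. Bad vertices.** Later we want the collisions of two cliques to be essentially single pairs, so that the expected number of shared pairs and the probability of sharing a pair agree. This step removes the vertices that spoil it. Fix a value $\sigma$ of $S_{i-1}$ of positive probability, and let $\pi=\pi_\sigma$ be the conditional law of $C_i$, which is also that of $C_{i+1}$. Let $B\sim\pi$ and let $C$ be in the support of $\pi$. With the natural order on $\{1,\dots,n\}$: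

**Definition.** A vertex $z\in C$ is bad (in $C$) if one of the following holds:

* $P(z\in B)>n^{-3/4}$;
* $P(z\in B\mid y\in B)>n^{-3/4}$ for some $y\in C$ with $y<z$;
* $P(z\in B\mid x,y\in B)>n^{-3/4}$ for some $x<y<z$ in $C$.

Since $C$ is in the support, the conditioning events have positive probability. Let $C^\circ$ be $C$ without its bad vertices, $b(C)=|C\setminus C^\circ|$, and $b_i=b(C_i)$.

As an example, let $n$ and $T$ be even and let $B$ be the union of $T/2$ uniformly chosen blocks among $\{1,2\},\{3,4\},\dots$. Two independent copies that share one vertex share a block. For large $n$ every even vertex of $C$ is bad, since its odd partner precedes it and forces it. No odd vertex is bad: it has probability $T/n$ and, given one or two smaller vertices, its block still has conditional probability at most $T/n$. So $b(C)=T/2$; and the deficit is at least $TL/2$, since only $T/2$ blocks are to be named.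

If $x<y<z$ all lie in $C^\circ$ for some $C$ in the support, then
$$P(x\in B)\,P(y\in B\mid x\in B)\,P(z\in B\mid x,y\in B)\le n^{-9/4},$$
that is, $P(x,y,z\in B)\le n^{-9/4}$. If there is no such $C$, then $P(x,y,z\in B^\circ)=0$. In both cases
$$P(x,y,z\in B^\circ)\le n^{-9/4}\qquad\text{for all }x<y<z.\tag{3}$$

## What a small deficit forces on one clique

Let $X_i=\big(|C_i^2\cap W_{i-1}|-p\binom{t_i}2\big)_+$, the excess of already covered pairs in $C_i$ over the density of $G$. The next lemma says that each of three defects costs bits: small size, large overlap with the past, and bad vertices.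

**Lemma 1.** Uniformly in $i$,

(i) $D_i\ge L\,E(T-t_i)+\dfrac{2\lg e}M\,E X_i^2-O(L)$;

(ii) $D_i\ge L\,E(T-t_i)+\dfrac L4\,E b_i-O(L\lg L)$.

*Proof.* Fix $S_{i-1}=\sigma$; then $W_{i-1}$ is fixed too.

*Part (i): encode $C_i$ by size and overlap first.* The pair $(t_i,X_i)$ is a function of $C_i$ with $O(TM)$ values, so it costs $O(\lg L)$ bits. Given $t_i=b$ and $X_i=x$, I claim that at most $n^{b+1}e^{-2x^2/M}$ sets are possible for $C_i$. For $x=0$ this is trivial, as there are at most $n^b$ sets of size $b$. For $x>0$ we have $b\ge2$, and $C_i$ is a $b$-set $B$ with $|B^2\cap W_{i-1}|=m$, where $m=x+p\binom b2\le\binom b2\le M$ is an integer. Choose any graph that is a possible value of $G^*$ given $\sigma$. It contains $W_{i-1}$, so $e_{G^*}(B)\ge m$, and it satisfies (T3), which bounds the number of such $B$. Hence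
$$H(C_i\mid S_{i-1}=\sigma)\le O(\lg L)+E\Big[(t_i+1)L-\frac{2\lg e}MX_i^2\,\Big|\,\sigma\Big].$$
Average over $\sigma$ and subtract from $TL$.

*Part (ii): bad vertices have few candidates.* List $C_i$ in increasing order. Given the earlier vertices of $C_i$, a bad vertex lies in the union of at most $1+T+\binom T2\le3T^2$ sets of the form $\{z:P(z\in B\mid\mathcal E)>n^{-3/4}\}$, where $\mathcal E$ is trivial, or says that one earlier vertex is in $B$, or that two are. Since $\sum_zP(z\in B\mid\mathcal E)=E(|B|\mid\mathcal E)\le T$, each such set has at most $Tn^{3/4}$ elements. So given $t_i$ and the set $J$ of positions of bad vertices, $C_i$ takes at most $n^{t_i-|J|}(3T^3n^{3/4})^{|J|}$ values. The pair $(t_i,J)$ costs at most $\lg(T+1)+T=O(L)$ bits. With $|J|=b_i\le T$ we have $b_i\lg(3T^3)=O(L\lg L)$, so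
$$H(C_i\mid S_{i-1}=\sigma)\le O(L\lg L)+E\big[t_iL-\tfrac14b_iL\,\big|\,\sigma\big].$$
Average over $\sigma$. $\square$

In particular, by (i), $\delta_i\ge-O(1/L)=-o(1)$.

**Lemma 3.** $Y_i\ge(1-p)\big(M-T\,E(T-t_i)\big)-E X_i$.

*Proof.* This turns Lemma 1(i) into "new cliques are mostly new". (It is numbered 3 because it follows Lemma 2 in logical use.) By the definition of $X_i$,
$$|C_i^2\setminus W_{i-1}|=\tbinom{t_i}2-|C_i^2\cap W_{i-1}|\ge(1-p)\tbinom{t_i}2-X_i .$$
Also $M-\binom{t_i}2=\frac12(T-t_i)(T+t_i-1)\le(T-t_i)T$. Take expectations. $\square$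

## Collisions of consecutive cliques

**Lemma 2.** For $1\le i<K$ there are functions $q_i,r_i\in[0,1]$ of $S_{i-1}$ with
$$\ln2\,(h_i-h_{i+1})\ge E(\sqrt{r_i}-\sqrt{q_i})^2,\qquad E q_i\le Y_i-Y_{i+1},$$
$$E r_i\ge\frac{\big((Y_i-T\,E b_i)_+\big)^2}{U_{i-1}}-3T^3n^{-9/4},\qquad U_{i-1}:=N-\sum_{j<i}Y_j=E(N-|W_{i-1}|).$$

*Proof.* Fix $S_{i-1}=\sigma$. Let $A$ be the set of $(B,B')$, both in the support of $\pi$, such that $(B^\circ\cap B'^\circ)^2$ contains a pair not in $W_{i-1}$. Put
$$q_i=P\big((C_i,C_{i+1})\in A\mid\sigma\big),\qquad r_i=(\pi\otimes\pi)(A).$$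
So $q_i$ is the true collision probability and $r_i$ the one for independent copies.

**Step 1. Dependence is paid for by the decrease of $h_i$.** By exchangeability $H(C_{i+1}\mid S_{i-1})=h_i$, so
$$I(C_i;C_{i+1}\mid S_{i-1})=H(C_{i+1}\mid S_{i-1})-H(C_{i+1}\mid S_i)=h_i-h_{i+1}.$$
Given $\sigma$, both marginals are $\pi$. So this information is the average of the divergence of the joint law from $\pi\otimes\pi$, and by data processing $\ln2\,(h_i-h_{i+1})\ge E\,\mathrm{kl}(q_i\|r_i)$. It remains to see that $\mathrm{kl}(q\|r)\ge(\sqrt q-\sqrt r)^2$. From $\ln x\ge1-1/x$ we get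
$$(1-q)\ln\frac{1-q}{1-r}\ge(1-q)-(1-r)=r-q,\qquad q\ln\frac qr=2q\ln\sqrt{\frac qr}\ge2q-2\sqrt{qr},$$
and the sum of the right sides is $q+r-2\sqrt{qr}$. (If $q=0$ or $q=1$, one of the terms is $0$ and the bound for it still holds. The cases $r=0<q$ and $r=1>q$ do not occur, as the joint law lives on the support of $\pi\otimes\pi$.)

**Step 2. True collisions are paid for by the decrease of $Y_i$.** Since $C^\circ\subseteq C$, the event defining $q_i$ requires a pair in $(C_i\cap C_{i+1})^2\setminus W_{i-1}$; so $q_i\le E\big[|(C_i\cap C_{i+1})^2\setminus W_{i-1}|\,\big|\,\sigma\big]$. As $W_i=W_{i-1}\cup C_i^2$, averaging over $\sigma$ gives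
$$E q_i\le E|C_{i+1}^2\setminus W_{i-1}|-E|C_{i+1}^2\setminus W_i|=Y_i-Y_{i+1},$$
where exchangeability was used for the first term.

**Step 3. Independent copies collide often: from probability to expectation.** Let $B,B'$ be independent with law $\pi$, $O=B^\circ\cap B'^\circ$ and $Z=|O^2\setminus W_{i-1}|$. If $|O|\le1$ then $Z=0$, and if $|O|=2$ then $Z\le1$. Since $3\binom m3=(m-2)\binom m2\ge\binom m2$ for $m\ge3$,
$$r_i=P(Z\ge1)\ge E[Z1_{|O|=2}]=EZ-E[Z1_{|O|\ge3}]\ge EZ-3E\tbinom{|O|}3 .$$
By (3),
$$E\tbinom{|O|}3=\sum_{x<y<z}P(x,y,z\in B^\circ)^2\le n^{-9/4}\sum_{x<y<z}P(x,y,z\in B^\circ)=n^{-9/4}E\tbinom{|B^\circ|}3\le n^{-9/4}T^3 .$$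

**Step 4. Independent copies collide often: Cauchy–Schwarz.** The number $N-|W_{i-1}|$ is positive, since a complete graph violates (T1) for large $n$. Each sum below is over the pairs outside $W_{i-1}$:
$$EZ=\sum_{e\notin W_{i-1}}P(e\subseteq B^\circ)^2\ge\frac{\big(\sum_{e\notin W_{i-1}}P(e\subseteq B^\circ)\big)^2}{N-|W_{i-1}|}\ge\frac{V_+^2}{N-|W_{i-1}|},$$
where $V=E\big[|C_i^2\setminus W_{i-1}|-T\,b_i\,\big|\,\sigma\big]$. The last inequality holds because the sum is the conditional expectation of $|(C_i^\circ)^2\setminus W_{i-1}|$, and deleting a vertex destroys at most $T$ pairs.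

Now average over $\sigma$. Put $R=N-|W_{i-1}|$. By Cauchy–Schwarz $(EV_+)^2=\big(E\frac{V_+}{\sqrt R}\sqrt R\big)^2\le E\frac{V_+^2}R\cdot ER$. Here $ER=U_{i-1}$, since $E|W_{i-1}|=\sum_{j<i}Y_j$, and $EV_+\ge(EV)_+=(Y_i-T\,Eb_i)_+$. Hence
$$E r_i\ge E\frac{V_+^2}R-3T^3n^{-9/4}\ge\frac{\big((Y_i-T\,Eb_i)_+\big)^2}{U_{i-1}}-3T^3n^{-9/4}.\qquad\square$$

**The telescoped inequality.** Let $1\le i_0<i_1\le K$. In the space $L^2$ (counting measure on $i_0\le i<i_1$, times $P$), Minkowski gives $\|\sqrt r\|\le\|\sqrt q\|+\|\sqrt r-\sqrt q\|$. By Lemma 2 both squared norms on the right are bounded by telescoping sums, so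
$$\Big(\sum_{i_0\le i<i_1}E r_i\Big)^{1/2}\le(Y_{i_0}-Y_{i_1})^{1/2}+\big(\ln2\,(h_{i_0}-h_{i_1})\big)^{1/2}.\tag{4}$$
This is the inequality announced earlier: expected collisions of independent copies, against the drop in new pairs and the drop in entropy.

## The explicit constant at $p=\tfrac12$: proof of Theorem 1

Now $p=\frac12$, $\ell=1$, $h(p)=1$, $T=2L+O(1)$, $M=2L^2+O(L)$. Put
$$\varepsilon=\tfrac1{2500},\qquad\Delta=2\varepsilon=0.0008,\qquad K=\Big\lfloor(1+\varepsilon)\frac{n^2}{4L^2}\Big\rfloor .$$

**Step 1. Reduction to refuting (SA).** Suppose (SA) is impossible for this $K$. Then there is $c>0$ with $P(\mathcal T_n\cap\{\theta_1\le K\})\le2^{-cn^2}$ for all large $n$: otherwise for each $j$ there are infinitely many $n$ with this probability above $2^{-n^2/j}$, and choosing one such $n_j$ for each $j$, increasing with $j$, we get (SA) along $(n_j)$. Therefore $P(\theta_1\le K)\le P(\mathcal T_n^c)+2^{-cn^2}\to0$, and if $\theta_1>K$ then $\theta_1\ge K+1>(1+\varepsilon)(n/2L)^2$. So assume (SA), and look for a contradiction. Note that $KM/N\to1+\varepsilon$.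 Write $y_i=Y_i/M$ and $\delta^+=\max(\delta,0)$, and let $i_0=\lceil K/4\rceil$, $i_1=\lfloor3K/4\rfloor$.

**Step 2. The deficits are small on average, hence up to $i_1$.** By (1) and (2),
$$\frac1K\sum_i\delta_i\le\frac TL-\frac{N-o(N)}{KL^2}\ \to\ 2-\frac2{1+\varepsilon}=\frac{2\varepsilon}{1+\varepsilon}<\Delta .$$
(The inequality bounds $\frac1K\sum\delta_i$ by a quantity with the stated limit.) Since $\delta_i\ge-o(1)$, for large $n$ we have $\sum_i\delta_i^+\le K\Delta$. As $\delta_i$ is nondecreasing,
$$(K-i_1+1)\,\delta_{i_1}\le\sum_{j\ge i_1}\delta_j^+\le K\Delta ,$$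
and $K-i_1+1\ge K/4$, so $\delta_i\le\delta_{i_1}\le4\Delta$ for $i\le i_1$.

**Step 3. New cliques are nearly half new.** Lemma 1(i) gives $E(T-t_i)/L\le\delta_i+o(1)$ and
$$\Big(\frac{EX_i}M\Big)^2\le\frac{EX_i^2}{M^2}\le\frac{\ln2}{2M}\big(\delta_iL^2+O(L)\big)=\frac{\ln2}4\,\delta_i+o(1),$$
because $1/\lg e=\ln2$, $L^2/M\to\frac12$, and $\delta_i\le T/L$ is bounded. Note $T/M=(1+o(1))/L$ and $\frac12\sqrt{\ln2}<0.417$. Dividing Lemma 3 by $M$,
$$y_i\ge\tfrac12-\tfrac12\delta_i^+-0.417\sqrt{\delta_i^+}-o(1)\qquad\text{for all }i.\tag{5}$$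
For $i\le i_1$, where $\delta_i^+\le4\Delta$, this is $y_i\ge\frac12-0.834\sqrt\Delta-2\Delta-o(1)$.

**Step 4. The drop of $y$ between $i_0$ and $i_1$ is small.** By (2), $\frac1K\sum y_i\to\frac1{2(1+\varepsilon)}<\frac12$, so $\sum_iy_i\le K/2$ for large $n$. By Cauchy–Schwarz, $\sum_i\sqrt{\delta_i^+}\le\sqrt{K\cdot K\Delta}=K\sqrt\Delta$. With monotonicity of $y_i$ and (5),
$$i_0y_{i_0}\le\sum_{i\le i_0}y_i\le\frac K2-\sum_{i>i_0}y_i\le\frac{i_0}2+K\Big(\frac\Delta2+0.417\sqrt\Delta\Big)+o(K).$$
Divide by $i_0\ge K/4$ to get $y_{i_0}\le\frac12+2\Delta+1.668\sqrt\Delta+o(1)$. With Step 3 at $i=i_1$,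
$$y_{i_0}-y_{i_1}\le2.502\sqrt\Delta+4\Delta+o(1).$$

**Step 5. The left side of (4) is large.** By Lemma 1(ii), $E b_i\le4\delta_i^+L+O(\lg L)$, so $T\,E b_i/M\le4\delta_i^++o(1)\le16\Delta+o(1)$ for $i\le i_1$. In Lemma 2 use $U_{i-1}\le N$. Since $(i_1-i_0)M/N\to\frac{1+\varepsilon}2\ge\frac12$ and $KT^3n^{-9/4}=O(Ln^{-1/4})=o(1)$,
$$\frac1M\sum_{i_0\le i<i_1}E r_i\ \ge\ \tfrac12\big(\tfrac12-0.834\sqrt\Delta-18\Delta\big)^2-o(1)\ \ge\ 0.106$$
for large $n$. The arithmetic: $\sqrt\Delta<0.028285$, so the bracket exceeds $0.5-0.0236-0.0144=0.4620$, and half of its square exceeds $0.1067$.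

**Step 6. The right side of (4) is small.** We have $h_{i_0}-h_{i_1}=L^2(\delta_{i_1}-\delta_{i_0})\le L^2(4\Delta+o(1))=M(2\Delta+o(1))$. So the square of the right side of (4), divided by $M$, is at most
$$\Big(\sqrt{2.502\sqrt\Delta+4\Delta}+\sqrt{2\Delta\ln2}\Big)^2+o(1)\le(0.2721+0.0334)^2+o(1)<0.094$$
for large $n$. Here $2.502\sqrt\Delta+4\Delta<0.0740<0.2721^2$ and $2\Delta\ln2<0.00111<0.0334^2$, and $0.3055^2<0.0934$.

By (4) the number in Step 5 is at most that in Step 6. But $0.106>0.094$. This contradiction proves Theorem 1. $\blacksquare$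

Besides Theorem 1 we have seen that, apart from the event $\mathcal T_n^c$ of probability $o(1)$, a cover below the claimed bound has probability at most $2^{-cn^2}$.

## All densities: a differential inequality and the proof of Theorem 2

For $p\ne\frac12$ the average of $y$ need not equal the lower bound $1-p$, so the short contradiction "$y$ is constant but must drop" is not available. Instead we follow $y$ as a function of time, together with the fraction $u$ of uncovered pairs.

**Step 1. Reduction to refuting (SA) with vanishing slack.** Let $k_0=h(p)\,\ell\,n^2/(4L^2)$. I claim there are $\varepsilon,c>0$ with $P(\mathcal T_n\cap\{\theta_1\le(1+\varepsilon)k_0\})\le2^{-cn^2}$ for all large $n$. This gives the theorem, as $P(\mathcal T_n^c)\to0$. If the claim fails, then for each $j$, taking $\varepsilon=c=1/j$, there are infinitely many $n$ for which this probability exceeds $2^{-n^2/j}$. Choose such $n=n_j$ increasing with $j$. Along $(n_j)$, (SA) holds with $K=\lfloor(1+1/j)k_0\rfloor=(1+o(1))k_0$. So assume this.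

**Step 2. The deficits vanish.** By (1) and (2),
$$\frac1K\sum_i\delta_i\le\frac TL-\frac{h(p)N-o(N)}{KL^2}\ \to\ \frac2\ell-\frac{h(p)/2}{h(p)\ell/4}=0 .$$
Fix $s<1$ and let $k=\lceil sK\rceil$. Since $\delta_i$ is nondecreasing and $\delta_i\ge-o(1)$, we get $(K-k+1)\delta_k\le\sum_{j\ge k}\delta_j\le o(K)$; so $\delta_i\le o(1)$ uniformly for $i\le k$. For these $i$, Lemma 1 gives
$$E(T-t_i)=o(L),\qquad E b_i=o(L),\qquad E X_i\le(E X_i^2)^{1/2}=o(M),$$
and Lemma 3 gives $Y_i\ge(1-p-o(1))M$.

**Step 3. Passing to the limit.** This step replaces the sequence by two functions. Let $y_n(s)=Y_{\lceil sK\rceil}/M$ for $s\in(0,1]$. It is nonincreasing with values in $[0,1]$, because $Y_i\le E\binom{t_i}2\le M$. By Helly, along a subsequence $y_n\to y$ pointwise, with $y$ nonincreasing. Put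
$$\mu=\lim\frac{KM}N=\frac{h(p)\ell}4\cdot\frac2{\ell^2}\cdot2=\frac{h(p)}\ell,\qquad u(s)=1-\mu\int_0^sy .$$
Since $\lceil sK\rceil=i$ exactly for $s\in(\frac{i-1}K,\frac iK]$, sums over $i$ are $K$ times integrals over $s$, and
$$\frac{U_{\lceil sK\rceil-1}}N=1-\frac{KM}N\int_0^{(\lceil sK\rceil-1)/K}y_n\ \to\ u(s)$$
by dominated convergence. At $s=1$ the left side is $1-\frac1N(E\,e(G^*)-Y_K)\to1-p$ by (2), as $Y_K\le M=o(N)$. So $u(1)=1-p$. As $u$ is nonincreasing, $u\ge1-p>0$. By Step 2, $1-p\le y\le1$ on $(0,1)$.

**Step 4. The differential inequality.** Let $0<s_0<s_1<1$ and apply (4) with $i_\nu=\lceil s_\nu K\rceil$ for $\nu=0,1$; divide by $\sqrt M$ and square. On the right, $h_{i_0}-h_{i_1}=L^2(\delta_{i_1}-\delta_{i_0})=o(L^2)=o(M)$, so the limit is $y(s_0)-y(s_1)$. On the left, Lemma 2 bounds the sum below by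
$$\frac1M\sum_{i_0\le i<i_1}E r_i\ge\frac{KM}N\int_{(i_0-1)/K}^{(i_1-1)/K}\frac{\big((y_n(s)-o(1))_+\big)^2}{U_{\lceil sK\rceil-1}/N}\,ds-o(1),$$
where $T\,Eb_i=o(M)$ and $KT^3n^{-9/4}=o(1)$ were used. The denominators are at least $(N-E\,e(G^*))/N=1-p-o(1)$, so dominated convergence applies, and
$$\mu\int_{s_0}^{s_1}\frac{y^2}u\,ds\le y(s_0)-y(s_1).\tag{6}$$

**Step 5. The ratio $g=y/u$ is nonincreasing on $(0,1)$.** Formally, $u'=-\mu y$ and $y'\le-\mu y^2/u$ give $(y/u)'\le-\mu y^2/u^2+\mu y^2/u^2=0$. Since $y$ may jump, we argue with differences. Let $0<a<b<1$. As $u$ is Lipschitz and bounded below, $1/u$ is Lipschitz with derivative $\mu y/u^2$ almost everywhere. With (6),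
$$g(b)-g(a)=\frac{y(b)-y(a)}{u(b)}+y(a)\Big(\frac1{u(b)}-\frac1{u(a)}\Big)\le-\frac\mu{u(b)}\int_a^b\frac{y^2}u\,ds+\mu\,y(a)\int_a^b\frac y{u^2}\,ds .$$
Since $u(b)\le u(s)$ on $[a,b]$, we have $\frac1{u(b)}\ge\frac1{u(s)}$, so
$$g(b)-g(a)\le\mu\int_a^b\frac{y(s)}{u(s)^2}\big(y(a)-y(s)\big)\,ds\le\frac\mu{(1-p)^2}\,(b-a)\big(y(a)-y(b)\big).$$
Cut $[s_0,s_1]\subset(0,1)$ into $k$ equal pieces and add these bounds. The differences of $y$ telescope, and
$$g(s_1)-g(s_0)\le\frac\mu{(1-p)^2}\cdot\frac{s_1-s_0}k\,\big(y(s_0)-y(s_1)\big).$$
Let $k\to\infty$: $g(s_1)\le g(s_0)$.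

**Step 6. The ends force $y=u$.** As $s\to0$, $y\le1$ and $u(s)\to1$, so $g(0+)\le1$. As $s\to1$, $y\ge1-p$ and $u(s)\to1-p$, so $g(1-)\ge1$. A nonincreasing function with these limits is constant: $g\equiv1$, that is, $y=u$ on $(0,1)$. Then $u(s)=1-\mu\int_0^su$, so $u(s)=e^{-\mu s}$, and $1-p=u(1)=e^{-\mu}$. With $\mu=h(p)/\ell$ this reads
$$h(p)=\lg\tfrac1p\cdot\ln\tfrac1{1-p}.\tag{7}$$
So the process is driven to behave as for uniform independent sets: the new fraction $y$ of a clique equals the uncovered fraction $u$, and the uncovered fraction decays exponentially. For $p=\frac12$, (7) says $1=\ln2$, which is the clash of $\frac12$ with $e^{-1}$ from the naive picture, now derived.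

**Step 7. Equation (7) has no solution.** Put $q=1-p$, $A=\ln\frac1p$, $B=\ln\frac1q$. Multiplying (7) by $\ln2$, it reads $pA+qB=AB$. For $0<x<1$ write $x=e^{-2v}$ with $v>0$. Then
$$\frac{1-x}{\ln(1/x)}=\frac{1-e^{-2v}}{2v}=e^{-v}\,\frac{\sinh v}v>e^{-v}=\sqrt x .$$
Applying this with $x=q$ and with $x=p$,
$$\frac pB+\frac qA=\frac{1-q}{\ln(1/q)}+\frac{1-p}{\ln(1/p)}>\sqrt q+\sqrt p>q+p=1 ,$$
that is, $pA+qB>AB$. This contradicts (7), so the claim of Step 1 holds, and Theorem 2 is proved. $\blacksquare$
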